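# The order of the family of convex mappings of the ball

## 1. Convex functions on the disc: $|a_2|\le 1$

Let $f(z)=z+a_2z^2+a_3z^3+\cdots$ be holomorphic and injective on the unit disc $\mathbb D$, with convex image. How large can $|a_2|$ be?

The mapping $f(z)=z/(1-z)$ sends $\mathbb D$ onto the half-plane $\operatorname{Re}w>-\frac12$ and has $a_2=1$. Nothing larger is possible, for the following reason. Since $f(\mathbb D)$ is convex, the midpoint of $f(z)$ and $f(-z)$ lies in $f(\mathbb D)$, so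
$$h(z)=f^{-1}\Bigl(\tfrac12 f(z)+\tfrac12 f(-z)\Bigr)$$
is a holomorphic map $\mathbb D\to\mathbb D$. The midpoint is $a_2z^2+O(z^4)$ and $f^{-1}(w)=w+O(w^2)$, hence $h(z)=a_2z^2+O(z^4)$. Cauchy's estimate for a function bounded by $1$ gives $|a_2|\le1$.

Everything here came from one device: convexity lets us take midpoints, and midpoints pull back to self-maps of the disc. These notes ask what happens when $\mathbb D$ is replaced by the Euclidean ball $\mathbb B_n\subset\mathbb C^n$. The second coefficient is then a vector-valued quadratic form, and we must first say which number replaces $|a_2|$.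

## 2. The trace order, and what will be proved

**Notation.** $\mathbb S_n$ is the unit sphere, and $\langle\cdot,\cdot\rangle$ is linear in the first slot. For vectors $a,b$, $ab^*$ is the operator $z\mapsto\langle z,b\rangle a$. For an operator $Y$, $\operatorname{Herm}(Y)=\frac12(Y+Y^*)$, and inequalities between Hermitian operators are in the sense of quadratic forms. We put $\lambda=\frac{n-1}2$.

**Definition (normalized mappings).** $\mathcal{LS}(\mathbb B_n)$ is the set of holomorphic $f:\mathbb B_n\to\mathbb C^n$ with $f(0)=0$, $Df(0)=I_n$ and $Jf=\det Df\ne0$ everywhere. $\mathcal S(\mathbb B_n)$ is the subset of univalent (biholomorphic onto the image) mappings, and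
$$\mathcal K=\mathcal K(\mathbb B_n)=\{f\in\mathcal S(\mathbb B_n): f(\mathbb B_n)\text{ is convex}\}.$$

**Definition (Koebe transform, linear invariance).** For $f\in\mathcal{LS}(\mathbb B_n)$ and $\varphi\in\operatorname{Aut}\mathbb B_n$,
$$\Lambda_\varphi[f](z)=D\varphi(0)^{-1}Df(\varphi(0))^{-1}\bigl(f(\varphi(z))-f(\varphi(0))\bigr).$$
A set $\mathcal F\subseteq\mathcal{LS}(\mathbb B_n)$ is a linear-invariant family if $\Lambda_\varphi[f]\in\mathcal F$ for all $f\in\mathcal F$ and $\varphi\in\operatorname{Aut}\mathbb B_n$.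

The family $\mathcal K$ is linear-invariant: $\Lambda_\varphi[f]$ is univalent and normalized, and its image is an affine image of $f(\mathbb B_n)$. For a unitary $U$ the transform is $\Lambda_U[f]=U^{-1}f(U\cdot)$. We also use, as a recalled fact, that $\mathcal K$ is compact for locally uniform convergence. Taylor coefficients at $0$ depend continuously on $f$ in that topology, so continuous functions of them attain maxima on $\mathcal K$. Apart from the definition of $\mathcal K$, linear invariance and compactness are all we use about it.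

For $f\in\mathcal K$ write
$$f(z)=z+A(z,z)+C(z,z,z)+O(\|z\|^4),\qquad A=\tfrac12D^2f(0),\quad C=\tfrac16D^3f(0),$$
with $A,C$ symmetric and complex multilinear. Put $A_u=A(u,\cdot)$, a linear operator depending complex-linearly on $u$, and
$$\tau(u)=\tau_f(u)=\operatorname{tr}A_u=\tfrac12\operatorname{tr}D^2f(0)(u,\cdot).$$
Since $Df(z)=I+2A_z+O(\|z\|^2)$, we have $Jf(z)=1+2\tau(z)+O(\|z\|^2)$. So $2\tau$ is the first-order term of the Jacobian, and
$$\tau_f(u)=\tfrac12\,\partial_u\log Jf(0).\tag{1}$$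

**Definition (order, following Pfaltzgraff).** The order of a linear-invariant family is
$$\operatorname{ord}\mathcal F=\sup_{u\in\mathbb S_n}\sup_{f\in\mathcal F}|\tau_f(u)|\in\Bigl[\frac{n+1}2,\infty\Bigr].$$

The lower bound $(n+1)/2$ is known to be sharp. For $n=1$, $\tau_f(1)=a_2$, and Section 1 says $\operatorname{ord}\mathcal K(\mathbb D)=1$. For $n\ge2$, Pfaltzgraff and Suffridge showed that $\operatorname{ord}\mathcal K(\mathbb B_n)>(n+1)/2$. The paper "Linear invariance and extension operators of Pfaltzgraff-Suffridge type" is the source of the problem of finding the exact value.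

**Example (the half-plane map).** Let $f(z)=z/(1-z_1)$. Its inverse is $w\mapsto w/(1+w_1)$, and $\|z\|<1$ becomes $\|w\|^2<|1+w_1|^2$. Writing $w=(w_1,w')$, the image is $\{\|w'\|^2<1+2\operatorname{Re}w_1\}$ (on this set $w_1\ne-1$), which is convex because $\|w'\|^2-2\operatorname{Re}w_1$ is a convex function. Here $A(z,z)=z_1z$, so $A_u\xi=\frac12(u_1\xi+\xi_1u)$ and $A_{e_1}=\frac12(I+e_1e_1^*)$. Thus $A_{e_1}$ has diagonal entries $1,\frac12,\dots,\frac12$, and $\tau(e_1)=\frac{n+1}2$.

Throughout, $n\ge2$. The results are these.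

**Theorem A.** $\operatorname{ord}\mathcal K(\mathbb B_n)=\sqrt{\dfrac{n^2+1}2}$, and the supremum is attained by an explicit mapping.

**Theorem B.** For all $f\in\mathcal K(\mathbb B_n)$, $u\in\mathbb S_n$, $\vartheta\in[0,1]$,
$$\bigl|\operatorname{tr}A_u-(1-\vartheta)\langle A(u,u),u\rangle\bigr|\le\sqrt{(\lambda+\vartheta)^2+\lambda^2},$$
and for every $\vartheta\in[0,1]$ the constant is best possible and attained.

**Corollary C.** With $\alpha=\sqrt{(n^2+1)/2}$ and $r=\|z\|$, for all $f\in\mathcal K(\mathbb B_n)$,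
$$\frac{(1-r)^{\alpha-(n+1)/2}}{(1+r)^{\alpha+(n+1)/2}}\le|Jf(z)|\le\frac{(1+r)^{\alpha-(n+1)/2}}{(1-r)^{\alpha+(n+1)/2}},$$
and $\alpha$ is the smallest constant for which these estimates hold on $\mathcal K(\mathbb B_n)$.

Theorem A is the case $\vartheta=1$ of Theorem B, since $(\frac{n+1}2)^2+(\frac{n-1}2)^2=\frac{n^2+1}2$. The value exceeds $\frac{n+1}2$ exactly because $(n-1)^2>0$, and for $n=1$ the formula returns the value $1$ of Section 1.

## 3. Antipodal midpoints in $\mathbb C^n$ give only $n$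

The sensible first attempt repeats Section 1. For $f\in\mathcal K$ the map $h(z)=f^{-1}(\frac12f(z)+\frac12f(-z))$ sends $\mathbb B_n$ to itself, and $h(z)=A(z,z)+O(\|z\|^4)$. For unit vectors $u,\eta$, the function $\zeta\mapsto\langle h(\zeta u),\eta\rangle=\zeta^2\langle A(u,u),\eta\rangle+\cdots$ is bounded by $1$ on $\mathbb D$. Hence
$$\|A(u,u)\|\le1\qquad(u\in\mathbb S_n).\tag{2}$$
Polarize: for unit $u,\xi$ we have $4A(u,\xi)=A(u+\xi,u+\xi)-A(u-\xi,u-\xi)$, so $4\|A(u,\xi)\|\le\|u+\xi\|^2+\|u-\xi\|^2=4$. Thus $\|A_u\|\le1$, and summing diagonal entries gives $|\tau(u)|\le n$. For $n=2$ this is $2$, while the truth will be $\sqrt{5/2}\approx1.581$.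

The loss is in the diagonal entries of $A_u$ orthogonal to $u$. The quadratic map $A(z,z)=(0,2z_1z')$, where $z=(z_1,z')$, satisfies (2), because $2|z_1|\|z'\|\le\|z\|^2$. Yet $\langle A(e_1,\xi),\xi\rangle=1$ for every unit $\xi\perp e_1$, so $\operatorname{tr}A_{e_1}=n-1$. When $n\ge4$ this is larger than $\sqrt{(n^2+1)/2}$ (indeed $(n-1)^2>\frac{n^2+1}2$ is $n^2-4n+1>0$). So inequality (2) by itself cannot prove Theorem A for $n\ge 4$: we need more of convexity than the pair $z,-z$ sees.

## 4. Infinitesimal midpoints along flows of automorphisms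

There are many more midpoints: we may average $f\circ\varphi_s$ and $f\circ\varphi_{-s}$ for any one-parameter group of automorphisms and let $s\to0$. The output is a pair of operator inequalities, (5) and (6) below.

**Step 1: the flows.** We need one-parameter groups with enough free parameters. Let $u\in\mathbb C^n$, let $K$ be skew-Hermitian, and let
$$X(z)=u+Kz-\langle z,u\rangle z .$$
Since $\operatorname{Re}\langle Kz,z\rangle=0$, we get $\operatorname{Re}\langle X(z),z\rangle=(1-\|z\|^2)\operatorname{Re}\langle u,z\rangle$. Along a trajectory, $\frac{d}{ds}(1-\|z\|^2)=-2\operatorname{Re}\langle u,z\rangle(1-\|z\|^2)$. So $1-\|z(s)\|^2$ equals its initial value times a positive exponential. A trajectory starting in $\mathbb B_n$ therefore stays in $\mathbb B_n$, hence is bounded and exists for all $s\in\mathbb R$. As $X$ is holomorphic, the time-$s$ maps $\varphi_s$ are holomorphic on $\mathbb B_n$ with inverse $\varphi_{-s}$, so $\varphi_s\in\operatorname{Aut}\mathbb B_n$.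

**Step 2: the midpoint map and its generator.** We turn convexity into a sign condition. Since $f(\mathbb B_n)$ is convex,
$$h_s=f^{-1}\bigl(\tfrac12f\circ\varphi_s+\tfrac12f\circ\varphi_{-s}\bigr):\mathbb B_n\to\mathbb B_n$$
is well defined, holomorphic in $z$, smooth in $(s,z)$, even in $s$, and $h_0=\mathrm{id}$. At $s=0$, $\frac{d^2}{ds^2}f(\varphi_s)=D^2f(X,X)+Df\,DX\,X$. Comparing the $s^2$ terms of $f(h_s)$ and of the midpoint,
$$h_s(z)=z+\tfrac{s^2}2W(z)+O(s^4),\qquad W=DX\cdot X+2Q_z(X,X),\qquad Q_z:=\tfrac12Df(z)^{-1}D^2f(z).$$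
For unit $\xi,\eta$, the function $\zeta\mapsto\langle h_s(\zeta\xi),\eta\rangle$ maps $\mathbb D$ into $\mathbb D$, so by Cauchy's estimate $|\langle Dh_s(0)\xi,\eta\rangle|\le1$. In particular $\operatorname{Re}\langle Dh_s(0)\xi,\xi\rangle\le\|\xi\|^2$ for every $\xi$. Inserting $Dh_s(0)=I+\frac{s^2}2DW(0)+O(s^4)$ gives
$$\operatorname{Re}\langle DW(0)\xi,\xi\rangle\le0\qquad(\xi\in\mathbb C^n).\tag{3}$$

**Step 3: computing $DW(0)$.** We express (3) through $A$ and $C$. From $DX(z)v=Kv-\langle v,u\rangle z-\langle z,u\rangle v$ with $v=X(z)=u+Kz+O(\|z\|^2)$,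
$$DX\cdot X=Ku+K^2z-\|u\|^2z-\langle z,u\rangle u+O(\|z\|^2).$$
Next, $Df(z)^{-1}=I-2A(z,\cdot)+O(\|z\|^2)$ and $D^2f(z)(v,v)=2A(v,v)+6C(z,v,v)+O(\|z\|^2)$, so
$$Q_z(v,v)=A(v,v)+3C(z,v,v)-2A(z,A(v,v))+O(\|z\|^2).\tag{4}$$
With $v=X(z)$ the part of $Q_z(X,X)$ linear in $z$ is $2A(u,Kz)+3C(u,u,z)-2A(A(u,u),z)$. Put
$$N_u:=3C(u,u,\cdot)-2A_{A(u,u)} .$$
Then $DW(0)=K^2-\|u\|^2I-uu^*+4A_uK+2N_u$, and (3) reads
$$\operatorname{Herm}\bigl(K^2+4A_uK+2N_u\bigr)\le\|u\|^2I+uu^*\qquad(K^*=-K).\tag{5}$$
Now replace $u$ by $iu$ and take $K=-iB$ with $B$ Hermitian. Then $A_{iu}=iA_u$ and $N_{iu}=-N_u$, while $K^2=-B^2$, $4A_{iu}K=4A_uB$ and $(iu)(iu)^*=uu^*$. Hence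
$$\operatorname{Herm}\bigl(-B^2+4A_uB-2N_u\bigr)\le\|u\|^2I+uu^*\qquad(B^*=B).\tag{6}$$

The operator $N_u$, which contains the third-order coefficient, enters (5) and (6) with opposite signs. So adding them eliminates it, and each of them alone bounds it from one side. We shall use both features.

**Example (equality in (6)).** For $f(z)=z/(1-z_1)$ and $u=e_1$ we have $C(z,z,z)=z_1^2z$, so $3C(u,u,\cdot)=I+2uu^*$. Also $A(u,u)=u$ and $2A_u=I+uu^*$, hence $N_u=uu^*$. With $B=2A_u=I+uu^*$ the left side of (6) is $B^2-2uu^*=I+3uu^*-2uu^*=I+uu^*$, which is the right side exactly.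

**Lemma 1.** If $u,\xi$ are unit vectors with $\xi\perp u$, then $|\langle A(u,\xi),\xi\rangle|\le\frac1{\sqrt2}$.

*Proof.* Let $d=\langle A_u\xi,\xi\rangle$. Use (5) with $K=i\kappa I$ and (6) with $B=\beta I$, $\kappa,\beta\in\mathbb R$, evaluated at $\xi$. Since $\xi\perp u$, each right side is $1$:
$$-\kappa^2-4\kappa\operatorname{Im}d+2\operatorname{Re}\langle N_u\xi,\xi\rangle\le1,\qquad-\beta^2+4\beta\operatorname{Re}d-2\operatorname{Re}\langle N_u\xi,\xi\rangle\le1.$$
Add them and choose $\kappa=-2\operatorname{Im}d$, $\beta=2\operatorname{Re}d$. The sum becomes $4|d|^2\le2$. $\square$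

By (2), $|\langle A(u,u),u\rangle|\le1$. Bounding each diagonal entry separately we now have
$$\operatorname{ord}\mathcal K\le1+\frac{n-1}{\sqrt2},$$
which for $n=2$ is about $1.707$, still too big. Neither entry bound can be improved: the half-plane map has $\langle A(e_1,e_1),e_1\rangle=1$, and Section 8 exhibits a mapping with $\langle A(e_1,\xi),\xi\rangle=\frac1{\sqrt2}$ for all unit $\xi\perp e_1$. But the half-plane map has $\frac12$ in the other entries, and the second mapping will have $\frac1{\sqrt2}$ in the first. What is missing is an inequality that couples the entries.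

## 5. The derivative of $A_u$ under Koebe transforms

A mapping that maximizes a functional of $A_u$ over $\mathcal K$ is stationary when moved by Koebe transforms inside $\mathcal K$. We compute that derivative along the flow with $K=0$ (transvections).

Let $\|u\|=1$, let $\varphi_s$ be the flow of $X(z)=u-\langle z,u\rangle z$, let $f_s=\Lambda_{\varphi_s}[f]\in\mathcal K$, and let $A^{(s)}=\frac12D^2f_s(0)$. By the chain rule, $D^2(f\circ\varphi_s)(0)(\eta,\eta)$ equals $D^2f(\varphi_s(0))(D\varphi_s(0)\eta,D\varphi_s(0)\eta)+Df(\varphi_s(0))D^2\varphi_s(0)(\eta,\eta)$, so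
$$A^{(s)}(\eta,\eta)=D\varphi_s(0)^{-1}Q_{\varphi_s(0)}\bigl(D\varphi_s(0)\eta,D\varphi_s(0)\eta\bigr)+\tfrac12D\varphi_s(0)^{-1}D^2\varphi_s(0)(\eta,\eta).$$
From $\varphi_s(z)=z+sX(z)+O(s^2)$ we read off $\varphi_s(0)=su+O(s^2)$ and $D\varphi_s(0)=I+O(s^2)$ (because $DX(0)=0$), and $D^2\varphi_s(0)(\eta,\eta)=-2s\langle\eta,u\rangle\eta+O(s^2)$. With (4),
$$\tfrac{d}{ds}\Big|_0A^{(s)}(\eta,\eta)=3C(u,\eta,\eta)-2A(u,A(\eta,\eta))-\langle\eta,u\rangle\eta .$$
The associated symmetric bilinear map is $(\eta,\xi)\mapsto3C(u,\eta,\xi)-2A(u,A(\eta,\xi))-\frac12(\langle\eta,u\rangle\xi+\langle\xi,u\rangle\eta)$. Setting $\eta=u$ and using $3C(u,u,\cdot)=N_u+2A_{A(u,u)}$,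
$$\dot A_u:=\tfrac{d}{ds}\Big|_0A^{(s)}_u=N_u+2A_{A(u,u)}-2A_u^2-\tfrac12(I+uu^*).\tag{7}$$

**Test on the disc.** All of the above holds for $n=1$. Let $f$ maximize $\operatorname{Re}a_2$ over $\mathcal K(\mathbb D)$, with maximum $M$. By rotation (replace $f$ by $e^{-i\gamma}f(e^{i\gamma}\cdot)$) the number $a_2$ is real, $a_2=M$. With $u=1$ the two terms with $A$ in (7) cancel, so $\dot A_u=N_u-1$, and stationarity says $\operatorname{Re}N_u=1$. Inequality (6) with $B=2M$ says $4M^2-2\operatorname{Re}N_u\le2$. Hence $M^2\le1$. This second proof of $|a_2|\le1$ uses a maximizer, one variation and one choice of $B$, and it is the one we now carry to $n\ge2$. Two things change: the vector $A(u,u)$ need not be parallel to $u$, so $2A_{A(u,u)}$ and $2A_u^2$ do not cancel, and the trace mixes two kinds of diagonal entries.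

## 6. The coupling inequality at a maximizer

Fix a unit vector $u$. Separate the two kinds of diagonal entries with a weight $\vartheta\in[0,1]$:
$$\Theta=\vartheta uu^*+(I-uu^*)\ge0,\qquad J_\vartheta(f)=\operatorname{Re}\operatorname{tr}(\Theta A_u)=\operatorname{Re}\bigl[\tau(u)-(1-\vartheta)\langle A(u,u),u\rangle\bigr],$$
$$M(\vartheta)=\max_{f\in\mathcal K}J_\vartheta(f).$$
The maximum exists by compactness. If $g=U^{-1}f(U\cdot)$ with $U$ unitary, its second-order form is $U^{-1}A(U\cdot,U\cdot)$. So $\tau_g(u)=\tau_f(Uu)$, and $\langle A(u,u),u\rangle$ for $g$ equals $\langle A(Uu,Uu),Uu\rangle$ for $f$. Hence $M(\vartheta)$ does not depend on $u$. Also $M\ge0$, since $f=\mathrm{id}$ gives $0$.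

With respect to $\mathbb C^n=\mathbb Cu\oplus u^\perp$ write
$$A_u=\begin{pmatrix}a&y^*\\w&D\end{pmatrix},\qquad w,y\in u^\perp .$$
Thus $A(u,u)=au+w$, and $\langle A(u,\eta),u\rangle=\langle\eta,y\rangle$ for $\eta\perp u$. Moreover $J_\vartheta(f)=\vartheta\operatorname{Re}a+\operatorname{Re}\operatorname{tr}D$.

**Lemma 2.** If $f$ maximizes $J_\vartheta$ over $\mathcal K$, where $\vartheta\in[0,1]$, then $M(\vartheta)\operatorname{Re}a\le\vartheta+\lambda$.

*Proof.* We test maximality against phases, rotations and transvections, in this order.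

**Step 1: phases make the trace real.** Replacing $f$ by $e^{-i\gamma}f(e^{i\gamma}\cdot)\in\mathcal K$ replaces $A$ by $e^{i\gamma}A$. So $\operatorname{Re}(e^{i\gamma}\operatorname{tr}\Theta A_u)\le M(\vartheta)$ for all $\gamma$, that is, $|\operatorname{tr}\Theta A_u|\le M(\vartheta)=\operatorname{Re}\operatorname{tr}\Theta A_u$. Therefore
$$\operatorname{tr}(\Theta A_u)=M(\vartheta).\tag{8}$$

**Step 2: rotations control $A_w$.** Since $A_{A(u,u)}=aA_u+A_w$, formula (7) will produce $A_w$, and we need the value of $\operatorname{Re}\operatorname{tr}\Theta A_w$. Rotate $u$ toward $w$: let $K=wu^*-uw^*$, which is skew-Hermitian with $Ku=w$, and $u_s=e^{sK}u$. As computed above,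
$$J_\vartheta(e^{-sK}f(e^{sK}\cdot))=\operatorname{Re}\bigl[\tau(u_s)-(1-\vartheta)\langle A(u_s,u_s),u_s\rangle\bigr],$$
which has a maximum at $s=0$. The derivative of $\langle A(u_s,u_s),u_s\rangle$ at $0$ is $2\langle A(u,w),u\rangle+\langle A(u,u),w\rangle=2\langle w,y\rangle+\|w\|^2$. So
$$\operatorname{Re}\bigl[\tau(w)-(1-\vartheta)(2\langle w,y\rangle+\|w\|^2)\bigr]=0 .$$
On the other hand $\operatorname{tr}(\Theta A_w)=\tau(w)-(1-\vartheta)\langle A(w,u),u\rangle=\tau(w)-(1-\vartheta)\langle w,y\rangle$. Combining,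
$$\operatorname{Re}\operatorname{tr}(\Theta A_w)=(1-\vartheta)\bigl(\operatorname{Re}\langle w,y\rangle+\|w\|^2\bigr).\tag{9}$$

**Step 3: transvections bring in $N_u$, and convexity bounds it.** The function $s\mapsto J_\vartheta(f_s)$ of Section 5 has a maximum at $s=0$, so $\operatorname{Re}\operatorname{tr}(\Theta\dot A_u)=0$. Note that $\operatorname{tr}\Theta(I+uu^*)=(\vartheta+n-1)+\vartheta=2\vartheta+n-1$. If $P\ge0$ then $\operatorname{tr}\Theta P=\operatorname{tr}\Theta^{1/2}P\Theta^{1/2}\ge0$, and $\operatorname{tr}(\Theta\operatorname{Herm}Y)=\operatorname{Re}\operatorname{tr}\Theta Y$. So (6) may be traced against $\Theta$: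
$$\operatorname{Re}\operatorname{tr}\Theta N_u\ge\operatorname{Re}\operatorname{tr}\Theta\bigl(2A_uB-\tfrac12B^2\bigr)-\tfrac12(2\vartheta+n-1).$$
Insert this in $\operatorname{Re}\operatorname{tr}\Theta\dot A_u=0$ with (7). By (8), $\operatorname{Re}\operatorname{tr}\Theta A_{A(u,u)}=M(\vartheta)\operatorname{Re}a+\operatorname{Re}\operatorname{tr}\Theta A_w$. For every Hermitian $B$ we obtain
$$0\ge2M(\vartheta)\operatorname{Re}a-(2\vartheta+n-1)+R,\tag{10}$$
$$R=2\operatorname{Re}\operatorname{tr}\Theta A_uB-\tfrac12\operatorname{tr}\Theta B^2-2\operatorname{Re}\operatorname{tr}\Theta A_u^2+2\operatorname{Re}\operatorname{tr}\Theta A_w .$$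
If some $B$ makes $R\ge0$, then (10) is the claim.

**Step 4: the choice of $B$.** We maximize the part of $R$ that contains $B$. Write $B=\begin{pmatrix}\beta&b^*\\b&E\end{pmatrix}$ with $\beta$ real and $E$ Hermitian. The diagonal blocks of $A_uB$ are $a\beta+\langle b,y\rangle$ and $wb^*+DE$. Those of $B^2$ are $\beta^2+\|b\|^2$ and $bb^*+E^2$. Hence
$$2\operatorname{Re}\operatorname{tr}\Theta A_uB-\tfrac12\operatorname{tr}\Theta B^2=\vartheta\bigl(2\beta\operatorname{Re}a-\tfrac12\beta^2\bigr)+\bigl(2\operatorname{Re}\operatorname{tr}DE-\tfrac12\operatorname{tr}E^2\bigr)+\bigl(2\operatorname{Re}\langle b,\vartheta y+w\rangle-\tfrac{1+\vartheta}2\|b\|^2\bigr).$$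
Each bracket is a concave quadratic in its own variable, with a maximum at
$$\beta=2\operatorname{Re}a,\qquad E=D+D^*,\qquad b=\tfrac2{1+\vartheta}(\vartheta y+w).$$
For this $B$ the three brackets are as follows. The first is $\vartheta(4-2)(\operatorname{Re}a)^2$. The second is $2\operatorname{Re}\operatorname{tr}D^2+2\operatorname{tr}DD^*-\frac12(2\operatorname{Re}\operatorname{tr}D^2+2\operatorname{tr}DD^*)$. The third is $(\frac4{1+\vartheta}-\frac2{1+\vartheta})\|\vartheta y+w\|^2$. The total is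
$$2\vartheta(\operatorname{Re}a)^2+\operatorname{Re}\operatorname{tr}D^2+\operatorname{tr}DD^*+\tfrac2{1+\vartheta}\|\vartheta y+w\|^2 .$$

**Step 5: $R\ge0$.** The diagonal blocks of $A_u^2$ are $a^2+\langle w,y\rangle$ and $wy^*+D^2$, so
$$2\operatorname{Re}\operatorname{tr}\Theta A_u^2=2\vartheta\operatorname{Re}(a^2)+2(1+\vartheta)\operatorname{Re}\langle w,y\rangle+2\operatorname{Re}\operatorname{tr}D^2 .$$
Since $(\operatorname{Re}a)^2-\operatorname{Re}(a^2)=(\operatorname{Im}a)^2$, together with (9) we get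
$$R=2\vartheta(\operatorname{Im}a)^2+\bigl(\operatorname{tr}DD^*-\operatorname{Re}\operatorname{tr}D^2\bigr)+R_1,$$
$$R_1=\tfrac2{1+\vartheta}\|\vartheta y+w\|^2-2(1+\vartheta)\operatorname{Re}\langle w,y\rangle+2(1-\vartheta)\bigl(\operatorname{Re}\langle w,y\rangle+\|w\|^2\bigr).$$
The middle term of $R$ equals $\frac12\operatorname{tr}(D-D^*)(D-D^*)^*\ge0$. In $R_1$ the coefficients are:

* of $\|y\|^2$: $\frac{2\vartheta^2}{1+\vartheta}$;
* of $\operatorname{Re}\langle w,y\rangle$: $\frac{4\vartheta}{1+\vartheta}-2(1+\vartheta)+2(1-\vartheta)=\frac{4\vartheta}{1+\vartheta}-4\vartheta=-\frac{4\vartheta^2}{1+\vartheta}$;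
* of $\|w\|^2$: $\frac2{1+\vartheta}+2(1-\vartheta)=\frac{4-2\vartheta^2}{1+\vartheta}=\frac{2\vartheta^2}{1+\vartheta}+4(1-\vartheta)$.

Hence
$$R_1=\tfrac{2\vartheta^2}{1+\vartheta}\|y-w\|^2+4(1-\vartheta)\|w\|^2\ge0 .$$
So $R\ge0$, and (10) gives $2M(\vartheta)\operatorname{Re}a\le2\vartheta+n-1=2(\vartheta+\lambda)$. $\square$

## 7. Integrating in the weight $\vartheta$

Why carry $\vartheta$ at all, when the order is $M(1)$? Try using Lemma 2 only at $\vartheta=1$. For a maximizer, $M(1)=\operatorname{Re}a+\operatorname{Re}\operatorname{tr}D$. Lemma 2 gives $M(1)\operatorname{Re}a\le1+\lambda$, and Lemma 1, summed over an orthonormal basis of $u^\perp$, gives $\operatorname{Re}\operatorname{tr}D\le\frac{n-1}{\sqrt2}=\sqrt2\,\lambda$. Multiplying the first identity by $M(1)\ge 0$,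
$$M(1)^2-\sqrt2\,\lambda M(1)-(1+\lambda)\le0 .$$
For $n=2$ this yields $M(1)\le1.63$ approximately, better than before but not $1.581$. It is never enough. With $S=\sqrt{(\lambda+1)^2+\lambda^2}$, the left side at $M(1)=S$ is $\lambda(2\lambda+1-\sqrt2S)$, and this is negative because $2S^2=(2\lambda+1)^2+1$. So the quadratic inequality allows values larger than $S$. The trouble is Lemma 1: it is used at a maximizer for $\vartheta=1$, where $\operatorname{tr}D$ need not be extremal.

The remedy is to read Lemma 2 as a differential inequality. The number $\operatorname{Re}a$ is the slope of $J_\vartheta(f)=\vartheta\operatorname{Re}a+\operatorname{Re}\operatorname{tr}D$ in $\vartheta$, hence the slope of $M$ at $\vartheta$ when $f$ is a maximizer. We integrate from $\vartheta=0$, where only $\operatorname{tr}D$ is present and Lemma 1 is applied exactly to the quantity being maximized.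

**Step 1: $M$ is Lipschitz, and $M'=\operatorname{Re}a$ almost everywhere.** $M$ is the maximum over $f\in\mathcal K$ of the affine functions $\vartheta\mapsto\vartheta\operatorname{Re}a_f+\operatorname{Re}\operatorname{tr}D_f$, whose slopes satisfy $|\operatorname{Re}a_f|\le1$ by (2). So $M$ is convex and Lipschitz on $[0,1]$, and it is differentiable almost everywhere. Let $M$ be differentiable at $\vartheta_0\in(0,1)$ and let $f$ be a maximizer for $\vartheta_0$. The function $M(\vartheta)-(\vartheta\operatorname{Re}a_f+\operatorname{Re}\operatorname{tr}D_f)$ is nonnegative and vanishes at the interior point $\vartheta_0$. Its derivative there is $0$, that is, $M'(\vartheta_0)=\operatorname{Re}a_f$.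

**Step 2: integration.** By Lemma 2, $(M^2)'=2MM'\le2(\vartheta+\lambda)$ almost everywhere. Since $M$ is bounded and Lipschitz, $M^2$ is Lipschitz, so it is the integral of its derivative:
$$M(\vartheta)^2\le M(0)^2+\vartheta^2+2\lambda\vartheta .$$

**Step 3: the initial value.** By Lemma 1 summed over an orthonormal basis of $u^\perp$, $0\le M(0)=\max_f\operatorname{Re}\operatorname{tr}D_f\le\frac{n-1}{\sqrt2}=\sqrt2\,\lambda$. Therefore
$$M(\vartheta)^2\le2\lambda^2+2\lambda\vartheta+\vartheta^2=(\lambda+\vartheta)^2+\lambda^2 .\tag{11}$$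

**Step 4: from real parts to moduli.** For $f\in\mathcal K$, replacing $f$ by $e^{-i\gamma}f(e^{i\gamma}\cdot)$ multiplies $\operatorname{tr}\Theta A_u$ by $e^{i\gamma}$, so $\max_f|\operatorname{tr}\Theta A_u|=M(\vartheta)$. As $\operatorname{tr}\Theta A_u=\operatorname{tr}A_u-(1-\vartheta)\langle A(u,u),u\rangle$, (11) is the inequality of Theorem B. With $\vartheta=1$ it gives $\operatorname{ord}\mathcal K=M(1)\le\sqrt{(n^2+1)/2}$.

## 8. A convex tube over a strip

We need a mapping attaining (11). The idea is to fiber balls in $z'$ over a vertical strip in the first variable, with radius depending only on the real part, and to make the radius function as asymmetric as concavity permits.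

**Step 1: the domains.** Let $\omega=2\arctan z_1$, so $z_1=\tan(\omega/2)$. Since $\tan\zeta=-i\frac{e^{2i\zeta}-1}{e^{2i\zeta}+1}$, and $e^{2i\zeta}$ maps $|\operatorname{Re}\zeta|<\frac\pi4$ conformally onto the right half-plane, $z_1\mapsto\omega$ maps $\mathbb D$ conformally onto the strip $|\operatorname{Re}\omega|<\frac\pi2$. Let $x=\operatorname{Re}\omega$. From $|\cos(p+iq)|^2=\cos^2p+\sinh^2q$ and $|\sin(p+iq)|^2=\sin^2p+\sinh^2q$,
$$1-|z_1|^2=\frac{|\cos(\omega/2)|^2-|\sin(\omega/2)|^2}{|\cos(\omega/2)|^2}=\frac{\cos x}{|\cos(\omega/2)|^2}.$$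
For real $c$ put $\omega'=e^{c\omega}\cos(\omega/2)\,z'$. Then $\|z'\|^2<1-|z_1|^2$ holds if and only if $\|\omega'\|<\rho_c(x)$ with $\rho_c(x)=\sqrt{e^{2cx}\cos x}$. Since $\cos(\omega/2)\ne0$ on the strip, $z\mapsto(\omega,\omega')$ is biholomorphic from $\mathbb B_n$ onto $\{|\operatorname{Re}\omega|<\frac\pi2,\ \|\omega'\|<\rho_c(\operatorname{Re}\omega)\}$.

**Step 2: concavity selects $c$.** With $T=\tan x$ we have $(\log\rho_c)'=c-\frac T2$ and $(\log\rho_c)''=-\frac12(1+T^2)$, so
$$\frac{\rho_c''}{\rho_c}=-\tfrac12(1+T^2)+\bigl(c-\tfrac T2\bigr)^2=2c^2-\tfrac12-\bigl(c+\tfrac T2\bigr)^2 .$$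
As $T$ runs over $\mathbb R$, this is $\le0$ throughout exactly when $|c|\le\frac12$. Take the extreme value $c=\frac12$, and let
$$\Phi(z)=\bigl(\omega,\ e^{\omega/2}\cos(\omega/2)\,z'\bigr),\qquad\Omega=\Phi(\mathbb B_n)=\{|\operatorname{Re}\omega|<\tfrac\pi2,\ \|\omega'\|<\rho(\operatorname{Re}\omega)\},\quad\rho(x)=\sqrt{e^x\cos x}.$$
Here $\rho''/\rho=-\frac14(1+T)^2\le0$. If $(\omega,\omega'),(\tilde\omega,\tilde\omega')\in\Omega$ and $0\le\mu\le1$, then
$$\|\mu\omega'+(1-\mu)\tilde\omega'\|<\mu\rho(\operatorname{Re}\omega)+(1-\mu)\rho(\operatorname{Re}\tilde\omega)\le\rho(\operatorname{Re}(\mu\omega+(1-\mu)\tilde\omega)),$$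
so $\Omega$ is convex.

**Step 3: moving the base point.** The normalization is to be taken at a point other than $0$. For $-1<p<1$ let
$$\varphi_p(z)=\Bigl(\frac{z_1+p}{1+pz_1},\ \frac{\sqrt{1-p^2}}{1+pz_1}\,z'\Bigr).$$
From $|1+pz_1|^2-|z_1+p|^2=(1-p^2)(1-|z_1|^2)$ we get
$$1-\|\varphi_p(z)\|^2=\frac{(1-p^2)(1-\|z\|^2)}{|1+pz_1|^2},\tag{12}$$
so $\varphi_p$ maps $\mathbb B_n$ into itself. Its inverse is $\varphi_{-p}$, hence $\varphi_p\in\operatorname{Aut}\mathbb B_n$. For $t\in(0,\frac\pi2)$ let $p=-\tan(t/2)$, $\Psi=\Phi\circ\varphi_p$ and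
$$f=D\Psi(0)^{-1}(\Psi-\Psi(0)).$$
Then $f(\mathbb B_n)$ is an affine image of $\Omega$, so $f\in\mathcal K$.

**Step 4: the trace.** We compute $\tau_f(e_1)$ by (1); $Jf$ and $J\Psi$ differ by a constant factor. Since $d\omega/dz_1=\frac2{1+z_1^2}=2\cos^2(\omega/2)$, and the matrices are block triangular,
$$J\Phi=2\cos^{n+1}(\omega/2)\,e^{(n-1)\omega/2},\qquad J\varphi_p=(1-p^2)^{(n+1)/2}(1+pz_1)^{-(n+1)}.\tag{13}$$
Now $\frac{d}{d\omega}\log J\Phi=\frac12[(n-1)-(n+1)\tan(\omega/2)]$. At $z=0$ the first coordinate of $\varphi_p$ equals $p$, with derivative $1-p^2$, and there $\tan(\omega/2)=p$. Hence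
$$\tau_f(e_1)=\tfrac12\Bigl[(1-p^2)\frac{(n-1)-(n+1)p}{1+p^2}-(n+1)p\Bigr].$$
With $p=-\tan(t/2)$ we have $\frac{1-p^2}{1+p^2}=\cos t$ and $p\bigl(\frac{1-p^2}{1+p^2}+1\bigr)=\frac{2p}{1+p^2}=-\sin t$, so
$$\tau_f(e_1)=\tfrac12\bigl[(n+1)\sin t+(n-1)\cos t\bigr].\tag{14}$$
For $\tan t=\frac{n+1}{n-1}$ this equals $\frac12\sqrt{(n+1)^2+(n-1)^2}=\sqrt{(n^2+1)/2}$. With the upper bound of Section 7 this proves Theorem A.

**Step 5: the first diagonal entry, and all $\vartheta$.** The map $\Psi$ has the form $(\Psi_1(z_1),G(z_1)z')$ with $\Psi_1=2\arctan\frac{z_1+p}{1+pz_1}$, so $D\Psi(0)$ is diagonal. Logarithmic differentiation of $\Psi_1'$ gives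
$$\langle A(e_1,e_1),e_1\rangle=\frac{\Psi_1''(0)}{2\Psi_1'(0)}=\tfrac12\Bigl[-\frac{2p(1-p^2)}{1+p^2}-2p\Bigr]=-\frac{2p}{1+p^2}=\sin t .$$
Taking $u=e_1$ and using (14) with $\frac{n+1}2=\lambda+1$,
$$\operatorname{tr}(\Theta A_{e_1})=\tau_f(e_1)-(1-\vartheta)\sin t=(\lambda+\vartheta)\sin t+\lambda\cos t .$$
Since $\lambda>0$, we may choose $t\in(0,\frac\pi2)$ with $\tan t=\frac{\lambda+\vartheta}\lambda$, and the value is $\sqrt{(\lambda+\vartheta)^2+\lambda^2}$. So (11) is an equality for every $\vartheta\in[0,1]$, the constant in Theorem B is attained, and Theorem B is proved. $\blacksquare$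

**Remark (the entries of these mappings).** By the form of $\Psi$, the operator $D$ of $f$ at $u=e_1$ is a scalar multiple of $I$, and its trace is $\tau_f(e_1)-\sin t=\lambda(\sin t+\cos t)$. So $a=\sin t$ and $D=\frac12(\sin t+\cos t)I$. At $t=\frac\pi4$ both are $\frac1{\sqrt2}$: this is the mapping promised in Section 4, and it shows that the constant in Lemma 1 is sharp.

## 9. Two-sided bounds for the Jacobian

We prove Corollary C. Let $f\in\mathcal K$ and $\alpha=\sqrt{(n^2+1)/2}=\operatorname{ord}\mathcal K$.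

**Step 1: a quantity that transforms well.** Put $v(z)=|Jf(z)|(1-\|z\|^2)^{(n+1)/2}$. Let $e$ be a unit vector, $0\le r<1$, and $\varphi=U\varphi_rU^{-1}$ with $U$ unitary, $Ue_1=e$, and $\varphi_r$ as in Section 8 with $p=r$. Then $\varphi(0)=re$, and by (12) and (13)
$$|J\varphi(\zeta)|=\Bigl(\frac{1-\|\varphi(\zeta)\|^2}{1-\|\zeta\|^2}\Bigr)^{(n+1)/2}.$$
For $g=\Lambda_\varphi[f]$ we have $Jf(\varphi(\zeta))J\varphi(\zeta)=Jf(\varphi(0))J\varphi(0)Jg(\zeta)$. Multiply its modulus by $(1-\|\zeta\|^2)^{(n+1)/2}$ and use the identity for $|J\varphi|$ at $\zeta$ and at $0$: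
$$v(\varphi(\zeta))=v(\varphi(0))\,|Jg(\zeta)|\,(1-\|\zeta\|^2)^{(n+1)/2}.\tag{15}$$

**Step 2: a differential inequality along rays.** Take $\zeta=\sigma e$ with $\sigma$ real. Then $\varphi(\sigma e)=\frac{\sigma+r}{1+r\sigma}e$, whose $\sigma$-derivative at $0$ is $(1-r^2)e$. The factor $(1-\sigma^2)^{(n+1)/2}$ has zero derivative at $\sigma=0$, and by (1) the derivative of $\log|Jg(\sigma e)|$ at $0$ is $2\operatorname{Re}\tau_g(e)$. So the logarithmic derivative of (15) at $\sigma=0$ is
$$(1-r^2)\frac{d}{dr}\log v(re)=2\operatorname{Re}\tau_g(e),\qquad\text{hence}\qquad\Bigl|\frac{d}{dr}\log v(re)\Bigr|\le\frac{2\alpha}{1-r^2},$$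
because $g\in\mathcal K$.

**Step 3: integration.** As $v(0)=1$, we get $|\log v(z)|\le\alpha\log\frac{1+r}{1-r}$ with $r=\|z\|$. Since $|Jf(z)|=v(z)(1-r)^{-(n+1)/2}(1+r)^{-(n+1)/2}$, this is the pair of estimates in Corollary C.

**Step 4: $\alpha$ is smallest.** Suppose the upper estimate holds on $\mathcal K$ with $\alpha'$ in place of $\alpha$. For a unit vector $u$, $\log|Jf(ru)|=2r\operatorname{Re}\tau_f(u)+O(r^2)$, while the logarithm of the right side is $2\alpha'r+O(r^2)$. Letting $r\to0$, $\operatorname{Re}\tau_f(u)\le\alpha'$ for all $f\in\mathcal K$ and $u\in\mathbb S_n$. Replacing $u$ by $e^{i\gamma}u$ gives $|\tau_f(u)|\le\alpha'$, so $\alpha'\ge\operatorname{ord}\mathcal K=\alpha$. If instead the lower estimate holds with $\alpha'$, the same comparison gives $\operatorname{Re}\tau_f(u)\ge-\alpha'$ for all $f,u$, and replacing $u$ by $-u$ leads to the previous case. $\blacksquare$
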